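# A λ-Definable Listing of All Binary Words That No Composition of Register Transducers Computes

Conventions. All alphabets are finite and non-empty, $\varepsilon$ is the empty word, $|w|$ is the length of $w$, $\mathrm{rev}(w)$ is its reversal, and logarithms have base 2. A factor of a word is a contiguous block of it.

## 1. Strings as simply typed λ-terms

We work in the simply typed $\lambda$-calculus over one base type $o$.

**Definition (Church encoding).** For $\Gamma=\{c_1,\dots,c_k\}$ let $\mathrm{Str}_\Gamma=(o\to o)\to\cdots\to(o\to o)\to o\to o$, with $k$ arguments of type $o\to o$. The word $w=c_{i_1}\cdots c_{i_n}$ is encoded by the closed term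
$$\overline w=\lambda f_1.\cdots\lambda f_k.\lambda x.\;f_{i_1}(f_{i_2}(\cdots(f_{i_n}x)\cdots)):\mathrm{Str}_\Gamma .$$
For a simple type $A$, $\mathrm{Str}_\Gamma[A]$ is $\mathrm{Str}_\Gamma$ with $A$ substituted for $o$; each $\overline w$ also has type $\mathrm{Str}_\Gamma[A]$.

*Example.* Over $\{a,b\}$, $\overline{aab}=\lambda f_a.\lambda f_b.\lambda x.\,f_a(f_a(f_b\,x))$. The first letter is the outermost function, so concatenating words means composing functions in the same order. Over $\{a\}$, $\overline{a^n}$ is the Church numeral $n$: it iterates a function $n$ times.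

**Definition (STλ-definable).** A function $f:\Gamma^*\to\Sigma^*$ is *STλ-definable* if there are a simple type $A$ and a closed simply typed term $t:\mathrm{Str}_\Gamma[A]\to\mathrm{Str}_\Sigma$ with $t\,\overline w=_\beta\overline{f(w)}$ for every $w\in\Gamma^*$.

*Example 1: reversal.* Take $\Sigma=\Gamma$, $A=o\to o$, $G_i=\lambda g.\lambda y.\,g(f_iy):A\to A$ and $t=\lambda s.\lambda f_1\cdots f_k.\lambda x.\;s\,G_1\cdots G_k\,(\lambda y.y)\,x$. Here $G_i$ sends $g$ to $g\circ f_i$, so on $c_{i_1}\cdots c_{i_n}$ the outermost $G_{i_1}$ puts $f_{i_1}$ innermost, and the result is $f_{i_n}\circ\cdots\circ f_{i_1}$ applied to $x$.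

*Example 2: $a^n\mapsto a^{2^n}$.* Take $A=o\to o$ and $t=\lambda s.\lambda f.\lambda x.\;s\,(\lambda g.\lambda y.\,g(g\,y))\,f\,x$. Each iteration replaces $g$ by $g\circ g$, so after $n$ iterations from $f$ we have $f^{2^n}$.

## 2. Register transducers and their compositions

**Definition (register transducer).** A *register transducer* from $\Gamma^*$ to $\Sigma^*$ consists of a finite set $R$ of registers, disjoint from $\Sigma$, each holding a word of $\Sigma^*$; initial values $\mathrm{init}:R\to\Sigma^*$; for each $c\in\Gamma$ an update map $\mathrm{upd}_c:R\to(\Sigma\cup R)^*$; and an output word $\mathrm{out}\in(\Sigma\cup R)^*$. The input is read from left to right. On reading $c$, all registers are updated simultaneously: $X$ receives $\mathrm{upd}_c(X)$ with every register name replaced by that register's current value. At the end the transducer outputs $\mathrm{out}$ with register names replaced by final values.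

*Example 1.* $\Gamma=\Sigma$, registers $X,Y$ initialized to $\varepsilon$, updates $X:=Xc$ and $Y:=cY$, $\mathrm{out}=XY$. This computes $w\mapsto w\cdot\mathrm{rev}(w)$.

*Example 2.* $\Gamma=\Sigma=\{a\}$, one register with initial value $a$, update $X:=XX$, $\mathrm{out}=X$. This computes $a^n\mapsto a^{2^n}$. Note that registers may be copied.

**Definition (HDT0L transduction, HDT0L+composition).** An *HDT0L transduction* is a function computed by a register transducer. The name comes from HDT0L systems, which specify exactly the same functions by a theorem of Filiot and Reynier (2017); we use only the register description. *HDT0L+composition* is the class of all functions $f_m\circ\cdots\circ f_1:\Gamma^*\to\Sigma^*$ with $m\ge1$, where each $f_j:\Delta_{j-1}^*\to\Delta_j^*$ is an HDT0L transduction, $\Delta_0=\Gamma$, $\Delta_m=\Sigma$, and the intermediate alphabets are arbitrary.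

*Example 3.* Example 2 composed with itself gives $a^n\mapsto a^{2^{2^n}}$. One transducer cannot compute this: an update multiplies $\max(1,\text{longest register content})$ by at most a constant, so the output length is at most $C\cdot K^n$. Composition therefore really enlarges the class.

## 3. Does every λ-definable function split into register transducers?

One inclusion is known: every function in HDT0L+composition is STλ-definable. The source of our problem, "Transductions in affine logic" (http://nguyentito.eu/2019-06-tlla-slides.pdf), raises the converse.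

**Problem.** Is it true that, for all alphabets $\Gamma,\Sigma$, every STλ-definable function $f:\Gamma^*\to\Sigma^*$ is a finite composition of HDT0L transductions?

The answer is no. The witness is the function
$$\mathsf W:\{a\}^*\to\{0,1\}^*,\qquad \mathsf W(a^n)=\text{the concatenation, in lexicographic order, of all }2^n\text{ binary words of length }n .$$
By hand: $\mathsf W(\varepsilon)=\varepsilon$, $\mathsf W(a)=01$, $\mathsf W(aa)=00\,01\,10\,11$, and
$$\mathsf W(aaa)=000\,001\,010\,011\,100\,101\,110\,111.$$

Let us try to produce $\mathsf W$ with registers. Passing from $n$ to $n+1$ means writing a $0$ in front of every listed word, then listing again with a $1$ in front. If separators are kept, one transducer does this: on letters $b\in\{0,1\}$ put $X_0:=X_0b$, $X_1:=X_1b$; on $\#$ put $X_0:=X_0\#0$, $X_1:=X_1\#1$; start with $\varepsilon$ and output $X_0X_1$. It maps $\#w_1\#w_2\cdots\#w_N$ to $\#0w_1\cdots\#0w_N\#1w_1\cdots\#1w_N$. Starting from the word $\#$ we get $\#0\#1$, then $\#00\#01\#10\#11$, and so on. So $\mathsf W(a^n)$ arises by applying one fixed transduction $n$ times and erasing $\#$. But a composition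 has a fixed number of factors, while here the number of rounds is the input. The theorem says that this iteration cannot be collapsed.

**Theorem 1.** $\mathsf W$ is STλ-definable, with $A=(o\to o)\to o\to o$, but it is not a finite composition of HDT0L transductions.

**Theorem 2.** Let $f:\Gamma^*\to\Sigma^*$ be in HDT0L+composition and $a\in\Gamma$. Then there is $d$ such that for all $m\ge2$ at most $2^{d(\log m)^d}$ words of length $m$ occur as factors of words in $f(a^*)$.

Theorem 2 gives the negative half of Theorem 1: $\mathsf W(a^m)$ contains all $2^m$ words of $\{0,1\}^m$ as factors, and $m>d(\log m)^d$ for large $m$. So HDT0L+composition is strictly included in the STλ-definable functions.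

## 4. A λ-term that lists all binary words

This section proves the positive half of Theorem 1. A $\lambda$-term can carry the prefix to be written as a function $k$ and extend it before the listing happens. Let $A=(o\to o)\to o\to o$ and
$$G=\lambda F^{A}.\lambda k^{o\to o}.\lambda z^{o}.\;F(\lambda y.\,k(f_0y))\,\big(F(\lambda y.\,k(f_1y))\,z\big):A\to A,$$
$$t=\lambda s.\lambda f_0.\lambda f_1.\lambda x.\;s\,G\,(\lambda k.k)\,(\lambda y.y)\,x:\mathrm{Str}_{\{a\}}[A]\to\mathrm{Str}_{\{0,1\}} .$$
The types fit: $\mathrm{Str}_{\{a\}}[A]=(A\to A)\to A\to A$, so $s\,G\,(\lambda k.k):A$, which takes $\lambda y.y:o\to o$ and $x:o$. The term $t$ is closed.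

Put $F_0=\lambda k.k$, $F_n=G\,F_{n-1}$, and $f_{x_1\cdots x_n}=f_{x_1}\circ\cdots\circ f_{x_n}$. We claim: for all terms $k:o\to o$ and $z:o$, $F_n\,k\,z$ is $\beta$-equal to the composition of the functions $k\circ f_x$, $x\in\{0,1\}^n$, in lexicographic order, applied to $z$.

For $n=0$, $F_0\,k\,z=_\beta k\,z$, and $f_\varepsilon$ is the identity. For $n\ge1$,
$$F_n\,k\,z=_\beta F_{n-1}(\lambda y.k(f_0y))\,\big(F_{n-1}(\lambda y.k(f_1y))\,z\big).$$
By induction the first half composes the functions $k\circ f_0\circ f_x=k\circ f_{0x}$ and the second half the functions $k\circ f_{1x}$, with $x\in\{0,1\}^{n-1}$ in lexicographic order. Words starting with $0$ come first, so this is the claim for $n$.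

Since $\overline{a^n}\,G\,F_0=_\beta F_n$, we get $t\,\overline{a^n}=_\beta\lambda f_0f_1x.\,F_n(\lambda y.y)\,x=_\beta\overline{\mathsf W(a^n)}$. $\square$

## 5. Output length and factor counts

**Length does not help.** We have $|\mathsf W(a^n)|=n2^n$, and one transducer on $a^n$ produces outputs of this length: registers $X,Y$ with initial values $\varepsilon,0$, updates $X:=XXYY$, $Y:=YY$, output $X$. Indeed $|Y|=2^n$ and $(n+1)2^{n+1}=2\cdot n2^n+2\cdot2^n$.

**Factors look promising.** Try $X:=XY$, $Y:=YX$ with initial values $0,1$ and output $X$, on inputs $a^n$. After $k$ steps both registers have length $2^k$. Given $m\ge1$, take the least $k$ with $2^k\ge m$. For $n<k$ the output has length $2^n<m$. For $n\ge k$ the output is a concatenation of blocks, each equal to the content of $X$ or $Y$ after $k$ steps, so a factor of length $m$ lies in two consecutive blocks. There are at most $4$ pairs and $2^k$ starting points in the first block, hence at most $4\cdot2^k\le8m$ factors, against $2^m$ for $\mathsf W$.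

**Where induction on the number of transductions breaks.** The sensible plan is to show: if $L$ has few factors of each length and $h$ is an HDT0L transduction, then $h(L)$ has few factors of each length. This is false. Let
$$L=\{x_1b^{2^N}x_2b^{2^N}\cdots x_Nb^{2^N}:\ N\ge1,\ x_1,\dots,x_N\in\{0,1\}\}.$$
Count its factors of length $m\ge2$. If $2^N\ge m$, such a factor contains at most one letter of $\{0,1\}$, which gives at most $2m+1$ factors over all these $N$. If $2^N<m$, then $N<\log m$, there are $2^N<m$ words, and each has length $N(2^N+1)\le m\log m$; this gives at most $(\log m)\cdot m\cdot m\log m$ factors. So there are only polynomially many. But the transduction that erases $b$ (updates $X:=X0$, $X:=X1$, $X:=X$) maps $L$ onto all non-empty binary words, with $2^m$ factors of length $m$.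

The failure is precise: a transduction can erase, so a short factor of $h(L)$ may come from a very long factor of $L$, about which "few factors of length $m$" says nothing. The remedy is to strengthen the hypothesis: count the factors of $L$ by the length of what a finite-state device *leaves of them*. The device must be able to see regular information to the left and to the right of each letter, since whether a copied letter survives a later erasure depends on its context.

## 6. Bimachines and tame languages

**Definition (qp).** A function $N(m)$, $m\ge2$, is *qp* (quasi-polynomial) if for some $d\ge1$, $N(m)\le2^{d(\log m)^d}$ for all $m\ge2$.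

*Example.* $m^5$ and $m^{\log m}=2^{(\log m)^2}$ are qp; $2^m$ and $2^{\sqrt m}$ are not. Since $\log m\ge1$, enlarging $d$ weakens the bound, so finite sums and finite products of qp functions are qp, and constants are qp.

**Definition (bimachine).** A *bimachine* over $\Delta$ is $\tau=(M,\alpha,\omega)$ with $M$ a finite monoid, $\alpha:\Delta^*\to M$ a morphism and $\omega:M\times\Delta\times M\to\Lambda^*$ for some alphabet $\Lambda$. For $l,c\in M$ and $x=x_1\cdots x_n$,
$$\tau^{l,c}(x)=\prod_{i=1}^n\omega\big(l\,\alpha(x_1\cdots x_{i-1}),\,x_i,\,\alpha(x_{i+1}\cdots x_n)\,c\big),\qquad\tau(x)=\tau^{1,1}(x).$$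
Each $\tau^{l,c}$ is again the function of a bimachine, with output map $(p,x,q)\mapsto\omega(lp,x,qc)$. Splitting the product at a cut gives
$$\tau^{l,c}(xy)=\tau^{l,\alpha(y)c}(x)\;\tau^{l\alpha(x),c}(y).\tag{1}$$

*Example.* $\Delta=\{0,1\}$, $M=\{1,\mathsf z\}$ with $\mathsf z\mathsf z=\mathsf z$, $\alpha(0)=1$, $\alpha(1)=\mathsf z$, and $\omega(p,x,q)=x$ if $q=\mathsf z$, $\varepsilon$ otherwise. This keeps the letters that have a $1$ strictly to their right: $\tau(01001)=0100$. Formula (1) with $x=01$, $y=001$ reads $\tau^{1,\mathsf z}(01)\,\tau^{\mathsf z,1}(001)=01\cdot00$. The *identity bimachine* has $M$ trivial and $\omega(1,x,1)=x$.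

**Definition (tame).** Let $\mathrm{Fact}(L)$ be the set of factors of words of $L$. A non-empty language $L\subseteq\Delta^*$ is *tame* if for every bimachine $\tau$ over $\Delta$ the number $\#\{\tau(x):x\in\mathrm{Fact}(L),\ |\tau(x)|\le m\}$ is qp.

*Example.* By the identity bimachine, a tame language has only qp many factors of length $m$; so $\{0,1\}^*$ is not tame. The language $L$ of Section 5 has few factors but is not tame: use the bimachine with $M$ trivial that erases $b$.

**Lemma 1 (unique regular labellings).** Let $\mathcal L\subseteq(\Delta\times\Pi)^*$ be regular such that each $w\in\Delta^*$ has at most one labelling $\pi\in\Pi^{|w|}$ with $w\otimes\pi\in\mathcal L$, where $w\otimes\pi$ is the word of pairs $(w_i,\pi_i)$. Let $e:\Pi\to\Lambda^*$. Then some bimachine maps every $w$ having such a $\pi=\pi_1\cdots\pi_n$ to $e(\pi_1)\cdots e(\pi_n)$.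

*Example.* Label each position of a binary word by its letter together with the bit "there is a $1$ strictly to the right". This labelling is unique and regular; with $e(x,\text{yes})=x$, $e(x,\text{no})=\varepsilon$ it yields the function of the bimachine above.

*Proof.* The purpose is to let a bimachine read off the label at a position from both sides. As $\mathcal L$ is regular, $\mathcal L=\beta^{-1}(F)$ for a morphism $\beta$ to a finite monoid $N$ and $F\subseteq N$. Let $\alpha'(w)=\{\beta(w\otimes\pi):\pi\in\Pi^{|w|}\}$. A labelling of $ww'$ is a labelling of $w$ followed by one of $w'$, so $\alpha'$ is a morphism to the power monoid $2^N$ (with $YY'=\{yy'\}$ and unit $\{1\}$). Let $\omega'(Y_1,b,Y_2)=e(p)$ if $p$ is the unique element of $\Pi$ with $Y_1\,\beta(b,p)\,Y_2\cap F\ne\emptyset$, and $\varepsilon$ if there is no unique such element. At position $j$ of $w$, an element $p$ has this property iff some labelling $\pi'$ with $w\otimes\pi'\in\mathcal L$ has $\pi'_j=p$. If $w$ has a labelling $\pi$ in $\mathcal L$, it is the only one, so $p=\pi_j$ is the only such element and the output at $j$ is $e(\pi_j)$. $\square$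

**Lemma 2.** For $a\in\Delta$, the language $a^*\subseteq\Delta^*$ is tame.

*Proof.* This is the base of the induction. The factors are the words $a^n$. Let $\tau=(M,\alpha,\omega)$, $g=\alpha(a)$, and choose $t,p\ge1$ with $g^{t+p}=g^t$. Let $y^{(n)}_i=\omega(g^i,a,g^{n-1-i})$ for $0\le i<n$, so $\tau(a^n)=y^{(n)}_0\cdots y^{(n)}_{n-1}$. Let $n\ge2t$ and compare $a^n$ with $a^{n+p}$.

- For $i<t$ we have $n-1-i\ge t$, so $g^{n+p-1-i}=g^{n-1-i}$ and $y^{(n+p)}_i=y^{(n)}_i$.
- For $t+p\le i<n+p$ we have $i-p\ge t$, so $g^i=g^{i-p}$ and $y^{(n+p)}_i=y^{(n)}_{i-p}$, the right exponent being $n+p-1-i$ in both.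

Hence $\tau(a^{n+p})$ arises from $\tau(a^n)$ by inserting the word $y^{(n+p)}_t\cdots y^{(n+p)}_{t+p-1}$. Its right exponents are $\ge n-t\ge t$, so the word depends only on $n\bmod p$. So within each residue class, for $n\ge2t$, either $\tau(a^n)$ is constant or its length strictly increases with each step; in both cases at most $m+1$ values have length $\le m$. In total there are at most $2t+p(m+1)$ values, which is qp. $\square$

**Lemma 3 (separators).** Let $L\subseteq\Delta^*$ be tame, $B$ an alphabet disjoint from $\Delta$, and $\tau$ a bimachine over $\Delta\sqcup B$. There is $d$ such that for all $K\ge0$, $m\ge2$, the number of words $\tau(z)$ of length $\le m$ with $z=x_0b_1x_1\cdots b_{K'}x_{K'}$, $K'\le K$, $x_i\in\mathrm{Fact}(L)$, $b_i\in B$, is at most $2^{d(K+1)(\log m)^d}$.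

*Proof.* The lemma says that $K$ marks cost a factor of about $K$ in the exponent. By (1), $\tau(z)$ is an alternating product of words $\tau^{l_i,c_i}(x_i)$ and values of $\omega$. Each $\tau^{l_i,c_i}(x_i)$ has length $\le m$, and $\tau^{l,c}$ restricted to $\Delta^*$ is a bimachine function over $\Delta$, so there are at most $Q(m)=1+\sum_{l,c}\#\{\tau^{l,c}(x):x\in\mathrm{Fact}(L),|\tau^{l,c}(x)|\le m\}$ choices for it, and $Q$ is qp. Let $C\ge1$ be the number of values of $\omega$. The number in question is at most
$$\sum_{K'\le K}Q^{K'+1}C^{K'}\le(K+1)(QC)^{K+1}\le(2QC)^{K+1}.$$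
As $2QC$ is qp, say $2QC\le2^{d(\log m)^d}$, the claim follows. $\square$

What remains is the induction step.

**Proposition 1.** If $L\subseteq\Delta^*$ is tame and $h:\Delta^*\to\Sigma^*$ is an HDT0L transduction, then $h(L)$ is tame.

Sections 7 to 12 prove Proposition 1 for a fixed tame $L$.

## 7. A transduction as a product of morphisms, and the reduction to suffixes

**Step 1: run the transducer by morphisms.** The purpose is to replace registers by iterated substitution. Let $h$ be given by $(R,\mathrm{init},\mathrm{upd},\mathrm{out})$. Let $\Omega=R\sqcup\Sigma\sqcup\{S\}$ and $\hat\Delta=\Delta\sqcup\{\vdash,\dashv\}$. Define morphisms $h_\delta:\Omega^*\to\Omega^*$, $\delta\in\hat\Delta$, all fixing the letters of $\Sigma$: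

- $h_\delta(X)=\mathrm{upd}_\delta(X)$ and $h_\delta(S)=S$ for $\delta\in\Delta$;
- $h_\vdash(X)=\mathrm{init}(X)$ and $h_\vdash(S)=\varepsilon$;
- $h_\dashv(X)=X$ and $h_\dashv(S)=\mathrm{out}$.

For $z=z_1\cdots z_n$ put $h_z=h_{z_1}\circ\cdots\circ h_{z_n}$. After reading $v$, register $X$ contains $h_{\vdash v}(X)$: this holds for $v=\varepsilon$, and after $v\delta$ register $X$ contains $\mathrm{upd}_\delta(X)$ with names replaced by $h_{\vdash v}$, that is, $h_{\vdash v}(h_\delta(X))$. So $h(v)=h_{\vdash v}(\mathrm{out})=h_{\vdash v\dashv}(S)$. Moreover $h_u(\Omega^*)\subseteq\Sigma^*$ whenever $u$ starts with $\vdash$, because $h_\vdash$ is applied last.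

Let $\mathcal U$ be the set of non-empty prefixes of words $\vdash v\dashv$, $v\in L$. For $u=u_1\cdots u_n\in\mathcal U$ let $H_j=h_{u_1\cdots u_j}$ and $H_0=\mathrm{id}$. Let $\ell=\max_{\delta,s}|h_\delta(s)|$, the maximum being over $\delta\in\hat\Delta$, $s\in\Omega$.

*Running example.* $\Delta=\{a\}$, $\Sigma=\{0,1\}$, one register $X$, initial value $0$, update $X:=X1X$, output $X$. Then $h(\varepsilon)=0$, $h(a)=010$, $h(aa)=0101010$. With $u=\vdash aa\dashv$: $h_\dashv(S)=X$, $h_a(X)=X1X$, $h_\vdash(X)=0$.

**Step 2: reduce factors to suffixes.** The purpose is to have one cut point only. It suffices to prove: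

> (★) For every bimachine $\tau$ over $\Sigma$ and $s_*\in\Omega$, the number $\#\{\tau(x):x$ a non-empty suffix of $h_u(s_*)$, $u\in\mathcal U$, $|\tau(x)|\le m\}$ is qp.

*Prefix version.* Assume (★) for all transductions. Reverse all words $\mathrm{upd}_\delta(X)$, $\mathrm{init}(X)$, $\mathrm{out}$. The new morphisms are $w\mapsto\mathrm{rev}(h_\delta(\mathrm{rev}(w)))$, so every $h_u(s_*)$ is replaced by its reversal, and $\mathcal U$ is unchanged. Let $\tau'$ be the bimachine over the opposite monoid $M^{op}$ with morphism $\alpha'$ agreeing with $\alpha$ on letters and output map $(p,x,q)\mapsto\mathrm{rev}\,\omega(q,x,p)$. Then $\alpha'(y)=\alpha(\mathrm{rev}\,y)$, so the piece which $\tau'$ outputs at a letter of $\mathrm{rev}(x)$ is the reversal of the piece which $\tau$ outputs at the same letter of $x$; hence $\tau'(\mathrm{rev}\,x)=\mathrm{rev}\,\tau(x)$. So (★) for the reversed transducer and $\tau'$ is the statement of (★) with "prefix" in place of "suffix" for the original.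

*Factors.* Let $x\ne\varepsilon$ occur as a factor of $h(v)=h_u(S)$, where $u=\vdash v\dashv$, $v\in L$, $n=|u|$. For each $k$, $h_u(S)=H_k(h_{u_{k+1}\cdots u_n}(S))$ is cut into blocks $H_k(s)$, one for each letter occurrence $s$ of $h_{u_{k+1}\cdots u_n}(S)$. Let $k$ be least such that our occurrence of $x$ lies in a single block $H_k(s)$. Such $k\le n$ exists, since $h_u(S)=H_n(S)$.

- If $k=0$, $x$ is a letter of $\Sigma$. If $k=1$, $x$ is a factor of some $h_\vdash(s)$. These are finitely many $x$.
- If $k\ge2$, write $h_{u_k}(s)=a_1\cdots a_r$, so $H_k(s)=H_{k-1}(a_1)\cdots H_{k-1}(a_r)$. By minimality $x$ is not inside one of these smaller blocks. So $x=x'\,H_{k-1}(a_{i+1})\cdots H_{k-1}(a_{i'-1})\,x''$ with $i<i'$, $x'$ a non-empty suffix of $H_{k-1}(a_i)$ and $x''$ a non-empty prefix of $H_{k-1}(a_{i'})$. Here $u_1\cdots u_{k-1}\in\mathcal U$. By (1), $\tau(x)$ is a product of at most $\ell$ words, each of length $\le m$ if $|\tau(x)|\le m$, and each of them empty or counted by (★) or its prefix version for some bimachine $\tau^{l,c}$ and some letter.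

So the number of values $\tau(x)$ of length $\le m$, $x\in\mathrm{Fact}(h(L))$, is at most a constant plus a sum of at most $\ell$-fold products of qp functions, which is qp. This is tameness of $h(L)$.

From now on fix $\tau=(M,\alpha,\omega)$ over $\Sigma$ and $s_*\in\Omega$. The goal is (★).

## 8. Traces, states and segments

**Step 3: describe a suffix by a path.** The purpose is to cut $\tau(x)$ into one piece per letter of $u$.

Let $T=M^\Omega$. Each $\theta\in T$ extends to a morphism $\Omega^*\to M$. For $u\in\mathcal U$ let $\theta_0(\sigma)=\alpha(\sigma)$ for $\sigma\in\Sigma$, $\theta_0(s)=1$ for other $s$, and $\theta_j=\theta_{j-1}\circ h_{u_j}$. Then $\theta_j=\theta_0\circ H_j$, and $H_j$ has values in $\Sigma^*$ for $j\ge1$, so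
$$\theta_j(w)=\alpha(H_j(w))\quad\text{for }j\ge1,\text{ and also for }j=0\text{ if }w\in\Sigma^*.\tag{2}$$

Think of $h_u(s_*)=h_{u_1}(h_{u_2}(\cdots h_{u_n}(s_*)\cdots))$ as the bottom row of a tree: the root $s_*$ is at level $n$, and a letter $s$ at level $j$ has as children, at level $j-1$, the letters of $h_{u_j}(s)$. A letter occurrence in $h_u(s_*)$ corresponds bijectively to a path from the root to the bottom, called a **trace**:
$$s_0,\kappa_1,s_1,\dots,\kappa_n,s_n=s_*,\qquad h_{u_j}(s_j)=\lambda_j\,s_{j-1}\,\rho_j\ \text{ with } s_{j-1}\text{ at position }\kappa_j .$$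
As $u_1=\vdash$, we have $s_0\in\Sigma$ and $\rho_1\in\Sigma^*$. The suffix starting at this occurrence is
$$x=s_0\,H_0(\rho_1)\,H_1(\rho_2)\cdots H_{n-1}(\rho_n).\tag{3}$$
Put
$$q_0=\alpha(s_0),\quad q_j=q_{j-1}\theta_{j-1}(\rho_j),\qquad c_n=1,\quad c_{j-1}=\theta_{j-1}(\rho_j)\,c_j,\qquad O_j=\tau^{q_{j-1},c_j}(H_{j-1}(\rho_j)).$$
By (2), $q_{j-1}$ and $c_j$ are the $\alpha$-values of what stands to the left and to the right of the block $H_{j-1}(\rho_j)$ in (3), so (1) gives
$$\tau(x)=\omega(1,s_0,c_0)\,O_1O_2\cdots O_n.\tag{4}$$
The **state** at level $j$ is $\mathbf a_j=(s_j,q_j,c_j,\theta_j)\in\mathbb S:=\Omega\times M\times M\times T$, a finite set.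

*Running example.* Let $\tau$ be the identity bimachine, $u=\vdash aa\dashv$, $s_*=S$. The trace with $\kappa_4=1$, $\kappa_3=1$, $\kappa_2=3$, $\kappa_1=1$ has letters $(s_4,s_3,s_2,s_1,s_0)=(S,X,X,X,0)$ and $\rho_4=\varepsilon$, $\rho_3=1X$, $\rho_2=\varepsilon$, $\rho_1=\varepsilon$. Formula (3) gives $x=0\cdot H_2(1X)=0\cdot1\cdot010=01010$, the suffix of $0101010$ that starts at the third letter. Since $M$ is trivial, levels $1,2,3$ have the same state.

**Why we are not done.** The word $u$ is made of a factor of a word of $L$, which we may only view through bimachines, and the trace is extra information on top of $u$. Writing the trace into $u$ takes a mark at every level; then Lemma 3 would be used with $K\approx n$, and $n$ is not bounded in terms of $m$. Marking only the levels with $O_j\ne\varepsilon$ could still take $m$ marks, and $2^{dm(\log m)^d}$ is no better than the trivial bound on the number of words of length $\le m$. We need a number of marks polynomial in $\log m$. So most choices $\kappa_j$ must be made without being written down.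

**Step 4: exchangeable parts of a trace.** The purpose is to say when a stretch of choices may be replaced by standard ones.

For $i\le k$, a **segment** over $(i,k]$ from $(s,q,c)$ to $(s',q',c')$ is an occurrence of $s$ in $h_{u_{i+1}\cdots u_k}(s')$, with $\rho$ the part of the word after it, such that $q'=q\,\theta_i(\rho)$ and $c=\theta_i(\rho)\,c'$. Its output is $\tau^{q,c'}(H_i(\rho))$. (If $i=0<k$, then $\rho\in\Sigma^*$.) Segments correspond to sequences of steps $(\kappa_j)_{i<j\le k}$. Of two distinct segments with the same top letter $s'$, the paths agree from the top down to the largest $j$ where they differ, and there the one with larger $\kappa_j$ turns to the right; so it lies further right. The **rightmost** segment between given endpoints is the one with shortest $\rho$.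

The part of a trace in $(i,k]$ is a segment from $(s_i,q_i,c_i)$ to $(s_k,q_k,c_k)$. Its $\rho$ is $\rho_{i+1}\,h_{u_{i+1}}(\rho_{i+2})\cdots h_{u_{i+1}\cdots u_{k-1}}(\rho_k)$, so $\theta_i(\rho)=\theta_i(\rho_{i+1})\theta_{i+1}(\rho_{i+2})\cdots\theta_{k-1}(\rho_k)$, which gives the two conditions; and $H_i(\rho)=H_i(\rho_{i+1})\cdots H_{k-1}(\rho_k)$, so by (1) its output is $O_{i+1}\cdots O_k$.

Now replace this part by another segment with the same endpoints, with remainder $\rho'$. The result is a trace for the same $u$ and $s_*$. Its letters, and its $q_j$ for $j\le i$ and $c_j$ for $j\ge k$, are unchanged outside $(i,k)$. At level $k$ the new $q$ is $q_i\theta_i(\rho')=q_k$, and at level $i$ the new $c$ is $\theta_i(\rho')c_k=c_i$, by the segment conditions. So the states at levels $\le i$ and $\ge k$, and the $O_j$ with $j\notin(i,k]$, are all unchanged.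

**Definition (default).** If $i<k$ and $\mathbf a_i=\mathbf a_k$, the interval $(i,k]$ is **default** for the trace if $O_{i+1}\cdots O_k$ equals the output of the rightmost segment over $(i,k]$ from $(s_i,q_i,c_i)$ to itself.

*Running example.* Over $(1,2]$ the rightmost segment uses $\kappa=3$ and outputs $\varepsilon$; our trace does this, so $(1,2]$ is default. Over $(2,3]$ the rightmost segment also outputs $\varepsilon$, but our trace outputs $O_3=1010$, so $(2,3]$ is not default. In general, choosing $\kappa_j=1$ at a level $j$ with $u_j=a$ outputs $1H_{j-1}(X)$, of length $2^{j-1}$. So if $|x|\le m$, only about $\log m$ levels can carry the choice $1$. If instead $\tau$ erased every letter, all choices would be free, but then every such interval would be default. The next lemma shows that these two phenomena are the only ones.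

## 9. Each non-default return doubles the output

**Lemma 4 (doubling).** Let $j_0<\dots<j_K$ be levels of a trace with $\mathbf a_{j_t}=(s,q,c,\theta)$ for all $t$, and suppose no $(j_{t-1},j_t]$, $1\le t\le K$, is default. If $K\ge2$ then $|O_{j_0+1}\cdots O_{j_K}|\ge2^{K-2}$.

*Proof.* The plan: a non-default return leaves, to the right of the path, an additional copy of $s$ that produces output; that copy contains copies from the lower returns, and so on. The delicate point is that a bimachine may erase a copy in one left context and not in another, so we must know in which contexts the copies are read.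

**Step A: exclude $s\in\Sigma$.** If $s\in\Sigma$, then $h_z(s)=s$ has one occurrence, so every interval $(j_{t-1},j_t]$ is default, against the hypothesis. So $s\notin\Sigma$. As $s_0\in\Sigma$, this gives $j_0\ge1$, and (2) applies at all levels $j_t$.

**Step B: display the possible returns.** Let $\mu=\theta(s)$ and $z_t=u_{j_{t-1}+1}\cdots u_{j_t}$. Since $\theta_{j_t}=\theta_{j_{t-1}}\circ h_{z_t}$ and both equal $\theta$, we have $\theta\circ h_{z_t}=\theta$. Write
$$h_{z_t}(s)=w_0\,s\,w_1\,s\cdots s\,w_r,$$
where the displayed $s$ are exactly the occurrences forming segments from $(s,q,c)$ to $(s,q,c)$; the $w_i$, which may contain other occurrences of $s$, and $r$ depend on $t$. We have $r\ge1$, since the trace uses a displayed occurrence. For the $p$-th one put $\rho^{(p)}=w_p\,s\,w_{p+1}\cdots s\,w_r$. Thus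
$$q\,\theta(\rho^{(p)})=q,\qquad\theta(\rho^{(p)})\,c=c\qquad(1\le p\le r).\tag{5}$$

**Step C: a cancellation in the monoid.** *Claim.* If $y\in M\mu=\{\zeta\mu:\zeta\in M\}$ and $y\,\theta(\rho^{(p)})=q$ for some $p$, then $y=q$.

Let $g=\theta(\rho^{(p)})$. From $\theta\circ h_{z_t}=\theta$ we get $\mu=\theta(h_{z_t}(s))=\lambda\mu g$ with $\lambda\in M$ the value of the part before the $p$-th displayed $s$. Iterating, $\mu=\lambda^k\mu g^k$ for all $k$. Choose $k\ge1$ with $g^k$ idempotent; this is possible in a finite monoid. Then $\mu g^k=\lambda^k\mu g^{2k}=\lambda^k\mu g^k=\mu$. As $y\in M\mu$, also $yg^k=y$. Hence $y=(yg)g^{k-1}=q\,g^{k-1}=q$, using $qg=q$ from (5).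

**Step D: control the left contexts.** Two consequences.

(i) For $1\le p<r$: $q\,\theta(w_p)\,\mu=q$. Indeed $y=q\theta(w_p)\mu\in M\mu$, and $\rho^{(p)}=w_p\,s\,\rho^{(p+1)}$ gives $y\,\theta(\rho^{(p+1)})=q\,\theta(\rho^{(p)})=q$; apply the claim.

(ii) Let $Z=\{\zeta\in M:\zeta\mu=q\}$, which does not depend on $t$. If $\zeta\in Z$ then $\zeta\theta(w_0)\in Z$: put $y=\zeta\theta(w_0)\mu\in M\mu$; then $y\,\theta(\rho^{(1)})=\zeta\,\theta(h_{z_t}(s))=\zeta\mu=q$, so $y=q$ by the claim. And by (i), $q\,\theta(w_p)\in Z$ for $1\le p<r$.

So $Z$ is a set of left contexts that is common to all returns and that we never leave.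

**Step E: factor the outputs.** Let $H=H_{j_{t-1}}$, so $\alpha(H(w))=\theta(w)$. Let $W_p=\tau^{q,c}(H(w_ps))$ for $1\le p<r$. Cut $\rho^{(p)}=(w_ps)(w_{p+1}s)\cdots(w_{r-1}s)\,w_r$. By (i) the left context of each piece is $q$, and by (5) the right context of the piece $w_{p'}s$ is $\theta(\rho^{(p'+1)})c=c$. So (1) gives
$$\tau^{q,c}(H(\rho^{(p)}))=W_pW_{p+1}\cdots W_{r-1}\cdot\tau^{q,c}(H(w_r)).\tag{6}$$
The left side is the output of the $p$-th displayed segment, and the last factor is the output of the rightmost one.

**Step F: the recurrence.** Let $N_t(\zeta)=|\tau^{\zeta,c}(H_{j_t}(s))|$ for $0\le t\le K$. Let $t\ge1$. By (1), $W_p$ ends with $\tau^{q\theta(w_p),c}(H(s))$, so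
$$|W_p|\ge N_{t-1}(q\,\theta(w_p)).\tag{7}$$
For $\zeta\in Z$, cut $H_{j_t}(s)=H(h_{z_t}(s))=H(w_0)\,H(s)\,H(\rho^{(1)})$. The middle block has left context $\zeta\theta(w_0)$ and right context $\theta(\rho^{(1)})c=c$. The last block has left context $\zeta\theta(w_0)\mu=q$ by (ii) and right context $c$. With (6) for $p=1$,
$$N_t(\zeta)\ \ge\ N_{t-1}(\zeta\,\theta(w_0))+\sum_{1\le p<r}|W_p|.\tag{8}$$

The trace uses some displayed occurrence $p$, with output (6). Since $(j_{t-1},j_t]$ is not default, this output differs from $\tau^{q,c}(H(w_r))$, so there is $p'$ with $p\le p'<r$ and $W_{p'}\ne\varepsilon$. In particular $q\theta(w_{p'})\in Z$, so $Z\ne\emptyset$. Let $n_t=\min_{\zeta\in Z}N_t(\zeta)$. By (7), $|W_{p'}|\ge\max(1,n_{t-1})$. By (8) and (ii),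
$$n_t\ge n_{t-1}+\max(1,n_{t-1}).$$
So $n_1\ge1$ and $n_t\ge2^{t-1}$ for $1\le t\le K$. Finally, take $t=K\ge2$: by (6), $W_{p'}$ is a factor of $O_{j_{K-1}+1}\cdots O_{j_K}$, and $|W_{p'}|\ge n_{K-1}\ge2^{K-2}$. $\square$

## 10. Polylogarithmically many intervals

**Lemma 5.** If $m\ge2$ and $|\tau(x)|\le m$, then $(0,n]$ can be partitioned into at most $P(m):=3|\mathbb S|(3+\log m)^{|\mathbb S|}$ consecutive non-empty intervals, each a single step $(j-1,j]$ or a default interval.

*Proof.* The purpose is to turn doubling into a bound on the number of marks, by induction on the number of states that occur. Let $f(0)=0$ and $f(e)=(3+\log m)(3+f(e-1))$. We show by induction on $e\ge1$: any interval $(i,k]$, $i\le k$, such that at most $e$ distinct states occur among $\mathbf a_i,\dots,\mathbf a_k$ can be partitioned into at most $f(e)$ intervals of the required kind.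

**Step A: jump as far as possible.** Let $\mathbf a=\mathbf a_i$, and let $v_0=i<v_1<\dots<v_p$ be the levels in $[i,k]$ with state $\mathbf a$. Put $g_0=0$. Given $g_t$, let $g'_t\ge g_t$ be maximal such that $g'_t=g_t$ or $(v_{g_t},v_{g'_t}]$ is default. If $g'_t=p$, stop; otherwise the round is completed and $g_{t+1}=g'_t+1$. Let $K$ be the number of completed rounds.

**Step B: few rounds.** For each completed round, $(v_{g_t},v_{g_{t+1}}]$ is not default, by maximality of $g'_t$. So if $K\ge2$, Lemma 4 applied to the levels $v_{g_0}<\dots<v_{g_K}$ together with (4) gives $2^{K-2}\le|\tau(x)|\le m$. In all cases $K\le2+\log m$.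

**Step C: cost of a round.** A completed round is cut into

- at most one default interval $(v_{g_t},v_{g'_t}]$, and
- the excursion $(v_{g'_t},v_{g'_t+1}]$, which is one step, or a first step, a middle part, and a last step. On the levels of the middle part only states $\ne\mathbf a$ occur; so the middle part occurs only if $e\ge2$, and by induction it costs at most $f(e-1)$ intervals.

So it costs at most $3+f(e-1)$ intervals. The final round costs at most one default interval and then, if $v_p<k$, one step and a part on whose levels $\mathbf a$ does not occur: at most $2+f(e-1)$. The total is at most $(K+1)(3+f(e-1))\le f(e)$.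

**Step D: solve the recursion.** $f(e)=3\sum_{i=1}^e(3+\log m)^i\le3e(3+\log m)^e$. Take $e=|\mathbb S|$. $\square$

## 11. Marked words and the emission word

Let $x$ be as in (★), $|\tau(x)|\le m$, with a trace partitioned into $I_1,\dots,I_r$, $r\le P(m)$, as in Lemma 5.

**Step 5: normalize the trace.** The purpose is to make the choices inside default intervals recoverable. In each default interval replace the part of the trace by the rightmost segment between its endpoints. By Step 4 and the definition of default, this changes neither the states at the interval endpoints, nor the product of the $O_j$ over any interval, nor $s_0,c_0$; and the other default intervals stay default. By (4) we obtain the trace of another non-empty suffix of $h_u(s_*)$ with the same image under $\tau$. As we count images only, we may assume that the trace itself is rightmost in each default interval.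

**Step 6: the marked word.** Let
$$z=\mathsf b_1u_{I_1}\mathsf b_2u_{I_2}\cdots\mathsf b_ru_{I_r},$$
where $u_I$ is the factor of $u$ at the levels of $I$. The mark $\mathsf b_t$, from a finite alphabet $B$ disjoint from $\hat\Delta$, records the type of $I_t$ (step or default), the triples $(s,q,c)$ of the trace at its lower and upper ends and, for a step, the number $\kappa_j\le\ell$.

The plan is to show that $\tau(x)$ is determined, up to boundedly many possibilities, by a word $E$ of length $\le m$, and that $E=\eta(z)$ for one fixed bimachine $\eta$. Then Lemma 3 counts.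

**Step 7: formal output words.** The purpose is to track, level by level, only the letters that will produce output. Let $\hat\Omega=\Omega\times M\times M$; a letter $(s,l,r)$ is a letter of $\Omega$ with its left and right contexts. For $\theta\in T$, $\delta\in\hat\Delta$ and $h_\delta(s)=a_1\cdots a_k$ let
$$\hat h_{\theta,\delta}(s,l,r)=\prod_i\big(a_i,\ l\,\theta(a_1\cdots a_{i-1}),\ \theta(a_{i+1}\cdots a_k)\,r\big),$$
extended to a morphism on $\hat\Omega^*$. Let $V_j:\hat\Omega^*\to\Lambda^*$ be the morphism with $V_j(s,l,r)=\tau^{l,r}(H_j(s))$ for $j\ge1$, and $V_0(\sigma,l,r)=\omega(l,\sigma,r)$ for $\sigma\in\Sigma$, $V_0(s,l,r)=\varepsilon$ for $s\notin\Sigma$. By (1) and (2),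
$$V_j=V_{j-1}\circ\hat h_{\theta_{j-1},u_j}\qquad(j\ge1);\tag{9}$$
for $j=1$ one uses that $h_\vdash(s)\in\Sigma^*$.

Let $\nu_j=\{y\in\hat\Omega:V_j(y)\ne\varepsilon\}$. By (9), for $j\ge1$, $y\in\nu_j$ iff $\hat h_{\theta_{j-1},u_j}(y)$ contains a letter of $\nu_{j-1}$. Let $\mathrm{del}_j$ erase the letters outside $\nu_j$; it does not change $V_j$. For $\rho_j=a_1\cdots a_k$ put
$$\hat\rho_j=\prod_i\big(a_i,\ q_{j-1}\theta_{j-1}(a_1\cdots a_{i-1}),\ \theta_{j-1}(a_{i+1}\cdots a_k)\,c_j\big),$$
so $V_{j-1}(\hat\rho_j)=O_j$ by (1), where for $j=1$ we use $\rho_1\in\Sigma^*$. Define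
$$X_n=\varepsilon,\qquad X_{j-1}=\mathrm{del}_{j-1}\big(\hat\rho_j\;\hat h_{\theta_{j-1},u_j}(X_j)\big).$$
By (9), $V_{j-1}(X_{j-1})=O_j\,V_j(X_j)$, so by downward induction $V_j(X_j)=O_{j+1}\cdots O_n$, and (4) becomes
$$\tau(x)=\omega(1,s_0,c_0)\,V_0(X_0).\tag{10}$$

Two facts on lengths. Since $X_j\in\nu_j^*$, each letter of $X_j$ contributes at least one letter to $V_j(X_j)$, so $|X_j|\le|V_j(X_j)|\le|\tau(x)|\le m$. And every letter of $\nu_j$ has a letter of $\nu_{j-1}$ in its image, so $|X_{j-1}|\ge|X_j|$. Call $j$ **interesting** if $|X_{j-1}|>|X_j|$. Since the lengths grow from $0$ to $|X_0|\le m$, at most $m$ indices are interesting.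

**Step 8: compress the uninteresting levels.** At uninteresting levels letters are only renamed, and a composition of renamings is bounded information. Let $D_j\subseteq\hat\Omega$ be the set of letters of $X_j$, $\tilde\rho_j=\mathrm{del}_{j-1}(\hat\rho_j)$, and $g_j:D_j\to\hat\Omega^+$, $g_j(y)=\mathrm{del}_{j-1}\hat h_{\theta_{j-1},u_j}(y)$, which is non-empty as $D_j\subseteq\nu_j$. Extend $g_j$ to words. Then:

- $X_{j-1}=\tilde\rho_j\,g_j(X_j)$;
- $D_{j-1}$ consists of the letters of $\tilde\rho_j$ and of the words $g_j(y)$, $y\in D_j$;
- $j$ is interesting iff $\tilde\rho_j\ne\varepsilon$ or some $|g_j(y)|\ge2$ with $y\in D_j$.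

Define partial functions $\varphi_j:\hat\Omega\rightharpoonup\hat\Omega$ downward: $\varphi_n=\emptyset$; $\varphi_{j-1}=\mathrm{id}_{D_{j-1}}$ if $j$ is interesting; $\varphi_{j-1}=g_j\circ\varphi_j$ otherwise, when $g_j$ is letter-valued.

If $i$ is the smallest interesting index $>j$, then $X_j=\varphi_j(X_{i-1})$. For $j=i-1$ this is the identity on $D_{i-1}$. If it holds for $j$ and $j$ is not interesting, then $X_{j-1}=g_j(X_j)=g_j(\varphi_j(X_{i-1}))=\varphi_{j-1}(X_{i-1})$. If there is no interesting index $>j$, then $|X_j|=|X_n|=0$, so $X_j=\varepsilon$.

At each interesting $j$ emit the symbol $e_j=(\varphi_j,\tilde\rho_j,g_j)$; the symbols form a finite alphabet because $|\tilde\rho_j|,|g_j(y)|\le\ell$. Emit nothing at other $j$. Let $i_1<\dots<i_k$ be the interesting indices and $E=e_{i_1}\cdots e_{i_k}$ the **emission word**, so $|E|=k\le m$.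

**Step 9: reconstruct $X_0$ from $E$.** Read $E$ from right to left. If $k=0$, then $X_0=\varepsilon$. Otherwise $X_{i_k}=\varepsilon$, so $X_{i_k-1}=\tilde\rho_{i_k}$. For $t=k-1,\dots,1$, $X_{i_t}=\varphi_{i_t}(X_{i_{t+1}-1})$ and $X_{i_t-1}=\tilde\rho_{i_t}\,g_{i_t}(X_{i_t})$. Finally $X_0=\varphi_0(X_{i_1-1})$. As $V_0$ depends only on $\tau$, (10) gives:

$$\tau(x)\ \text{is determined by } E,\ \text{with } |E|\le m,\ \text{and the bounded data } (\varphi_0,s_0,c_0).\tag{11}$$

*Running example.* With $M$ trivial, identify $\hat\Omega$ with $\Omega$. For our trace, $X_4=X_3=\varepsilon$, $X_2=1X$, $X_1=1X1X$, $X_0=1010$. The interesting indices are $2$ and $3$, and $E=e_2e_3$. Reconstruction: $X_3=\varepsilon$ and $X_2=\tilde\rho_3=1X$; then $\varphi_2=\mathrm{id}$ and $X_1=g_2(1X)=1X1X$; then $\varphi_0=g_1$ renames $X$ to $0$, so $X_0=1010$, and $\tau(x)=0\cdot1010$.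

## 12. The emission word is a bimachine output

**Step 10: label the marked word.** The purpose is to apply Lemma 1: all the data behind $E$ must form a unique regular labelling of $z$. Label the position of $u_j$ in $z$ by
$$(\theta_{j-1},\nu_{j-1},s_{j-1},\kappa_j,s_j,q_{j-1},q_j,c_{j-1},c_j,D_j,D_{j-1},\varphi_j,\varphi_{j-1},\ e_j\text{ or }\varepsilon),$$
and marks by a dummy symbol. There are finitely many labels. Let $\mathcal L$ be the set of all words over labelled letters, marks carrying the dummy and $\hat\Delta$-letters carrying tuples, whose underlying word lies in $(B\hat\Delta^+)^+$, with each step mark followed by exactly one $\hat\Delta$-letter before the next mark or the end, and which satisfy (a)–(e). Here $u_1\cdots u_n$ is the word of $\hat\Delta$-letters, "consecutive" means consecutive after removing marks, and the block of a mark is the run of $\hat\Delta$-letters after it.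

- (a) $\theta_0,\nu_0$ are the values defined above (both depend only on $\tau$). At consecutive letters the entries follow $\theta_j=\theta_{j-1}\circ h_{u_j}$ and $\nu_j=\{y:\hat h_{\theta_{j-1},u_j}(y)\text{ contains a letter of }\nu_{j-1}\}$.
- (b) The step conditions hold: $h_{u_j}(s_j)=\lambda_js_{j-1}\rho_j$ with $s_{j-1}$ at position $\kappa_j$, $q_j=q_{j-1}\theta_{j-1}(\rho_j)$, $c_{j-1}=\theta_{j-1}(\rho_j)c_j$. The entries $s_j,q_j,c_j$ agree at consecutive letters, and $s_0\in\Sigma$, $q_0=\alpha(s_0)$, $c_n=1$, $s_n=s_*$.
- (c) For each mark, the trace entries at the lower end of the first letter and at the upper end of the last letter of its block are the triples recorded by the mark. For a step mark, $\kappa_j$ is the recorded number.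
- (d) In each block of a default mark there is no other sequence of steps satisfying the step conditions and agreements of (b) inside the block (with respect to the labelled $\theta$), with the same end triples, and with larger $\kappa_j$ at the largest $j$ where the two sequences differ.
- (e) $D,\varphi$ and the emissions are computed from right to left from $D_n=\emptyset$, $\varphi_n=\emptyset$ by the rules of Step 8, with "interesting" decided by the criterion of its third bullet.

The rules in (e) use only data at hand: $\tilde\rho_j$ depends on $u_j,s_j,\kappa_j,\theta_{j-1},q_{j-1},c_j,\nu_{j-1}$, and $g_j$ on $u_j,\theta_{j-1},\nu_{j-1},D_j$. They can always be carried out: $D_n=\emptyset$, and for $j<n$ the letters of $D_j$ have survived erasure, so $D_j\subseteq\nu_j$ and by (a) the words $g_j(y)$ are non-empty.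

**Step 11: $\mathcal L$ is regular.** Conditions (a), (b), (c), (e) and the shape of the underlying word constrain only the first and last $\hat\Delta$-letters and pairs of consecutive ones, together with the mark of the current block. A finite automaton that remembers the last labelled $\hat\Delta$-letter and the last mark, and whether a letter has been read since that mark, checks them. For (d), consider labelled words that carry in addition, on one selected default block, an alternative sequence of steps violating (d). A finite automaton checks this extra track: it checks the step conditions and the end triples, guesses the position of the largest $j$ of difference, checks that the alternative $\kappa_j$ is larger there, and checks that to its right inside the block the two sequences agree. So the labelled words violating (d) form a projection of a regular language, which is regular, and (d) defines its complement.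

**Step 12: labellings in $\mathcal L$ are unique.** Consider two labellings of the same marked word in $\mathcal L$. The entries $\theta,\nu$ are determined from the left by (a), so they agree. In a step block the trace entries are given by the mark, by (c). In a default block, both labellings have the end triples recorded by the mark. If their sequences $(\kappa_j)$ differed, then at the largest $j$ of difference one has the smaller $\kappa_j$, and the other sequence would show that it violates (d). So $(\kappa_j)$ is determined. From it and the end triples, the $s_j$ and $c_j$ are determined from the top of the block and the $q_j$ from the bottom. Finally $D,\varphi$ and the emissions are determined from the right by (e).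

**Step 13: the actual labels are in $\mathcal L$.** For $z$ from Step 6 with its actual labels, (a), (b), (c), (e) hold by construction. For (d), a sequence of steps inside a default block with the same end triples is a segment with the same endpoints as the part of the trace there. If it had larger $\kappa_j$ at the largest difference, it would lie further right, by Step 4. But the trace is rightmost in each default interval, by Step 5.

By Lemma 1, with $e$ sending a label to its emission entry and the dummy to $\varepsilon$, there is one bimachine $\eta$ over $\hat\Delta\sqcup B$, independent of $u$, $x$ and $m$, with $\eta(z)=E$ for all $z$ arising above.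

## 13. Counting

**Step 14: prove (★).** The purpose is to feed $\eta$ into Lemma 3. Write $u=\vdash v'$ or $u=\vdash v'\dashv$ with $v'$ a prefix of a word of $L$. Treat the letters of $B\sqcup\{\vdash,\dashv\}$ as separators. Then $z$ has at most $P(m)+2$ separators, and the pieces before, between and after them are factors of $v'$, possibly empty; so they are in $\mathrm{Fact}(L)$. By Lemma 3 for $\eta$ there is $d$, independent of $m$, such that at most $2^{d(P(m)+3)(\log m)^d}$ emission words $E=\eta(z)$ of length $\le m$ arise. By (11), the number in (★) is at most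
$$C\cdot2^{d(P(m)+3)(\log m)^d},$$
where $C$ is the number of possible $(\varphi_0,s_0,c_0)$. As $\log m\ge1$, $P(m)\le3|\mathbb S|\,(4\log m)^{|\mathbb S|}$, so the exponent is at most a polynomial in $\log m$ and the bound is qp. This proves (★), and by Step 2 it proves Proposition 1. $\square$

**Proof of Theorem 2.** Let $f=f_r\circ\cdots\circ f_1$ with HDT0L transductions $f_i$. By Lemma 2, $a^*\subseteq\Gamma^*$ is tame. Applying Proposition 1 to $f_1,\dots,f_r$ in turn, $f(a^*)$ is tame. With the identity bimachine, the number of factors of length $\le m$ of words in $f(a^*)$ is qp; in particular so is the number of those of length $m$. $\square$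

**Proof of Theorem 1.** Definability is Section 4. If $\mathsf W$ were in HDT0L+composition, Theorem 2 would give $d$ with $2^m\le2^{d(\log m)^d}$ for all $m\ge2$, because $\mathsf W(a^m)$ has all $2^m$ binary words of length $m$ as factors. This is false for large $m$. $\square$

Hence STλ-definable $\ne$ HDT0L+composition, and with the known inclusion, HDT0L+composition is strictly contained in the class of STλ-definable functions.

## 14. Other input and output alphabets

**Remark 1.** The inclusion is strict for every $\Gamma$ and every $\Sigma$ with $|\Sigma|\ge2$. Take $w\mapsto\mathsf W(a^{|w|})$, written with two fixed letters of $\Sigma$. It is defined by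
$$\lambda s.\lambda f_1\cdots f_{|\Sigma|}.\lambda x.\;s\,G\cdots G\,(\lambda k.k)\,(\lambda y.y)\,x$$
with $|\Gamma|$ copies of $G$, in which $f_0,f_1$ are replaced by the variables of the two chosen letters: on $\overline w$ this iterates $G$ exactly $|w|$ times, and Section 4 applies. If this function were a composition of HDT0L transductions, Theorem 2 applied to $c^*$ for some $c\in\Gamma$ would give the same contradiction.

**Remark 2.** The argument does not decide whether the two classes agree when $\Sigma$ has exactly one letter, and the bound $2^{d(\log m)^d}$ is not claimed to be optimal. Neither point affects the answer to the problem of Section 3.
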